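# A smoothing of a rational surface singularity whose canonical algebra is not finitely generated

## 1. Two smoothings of the cone over the rational normal quartic

We work over $\mathbb C$ throughout. Let
$$A=\bigoplus_{n\ge0}H^0(\mathbb P^1,\mathcal O(4n)),\qquad X=\operatorname{Spec}A .$$
This is the cone over the rational normal quartic. It is also $\mathbb C^2/\mu_4$ with $\mu_4$ acting by scalars. We put $X$ into a one-parameter family in two ways, each time as a hyperplane section of a cone over a surface.

The recipe is the following. Take a smooth projective surface $S$, a very ample divisor $H$, a smooth curve $C\in|H|$, the ring $R=\bigoplus_{n\ge0}H^0(S,nH)$ (assumed normal), and the element $t\in R_1$ that defines $C$. If $H^1(S,(n-1)H)=0$ for all $n\ge1$, the sequences $0\to\mathcal O((n-1)H)\to\mathcal O(nH)\to\mathcal O_C(nH)\to0$ give $R/tR=\bigoplus_nH^0(C,nH|_C)$. Away from the vertex, $\mathcal X=\operatorname{Spec}R$ is a principal $\mathbb G_m$-bundle $p:V\to S$. Over $t\ne0$ it is $(S\setminus C)\times\mathbb G_m$ with $t$ as second coordinate, so the fibers of $t$ over nonzero values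 are copies of the smooth surface $S\setminus C$.

What are the pluricanonical forms on $\mathcal X$? On $V$ the relative form $dT/T$ trivializes $\Omega^1_{V/S}$, so $\omega_V\cong p^*\omega_S$. The vertex has codimension $3$, so the sections of "$kK_{\mathcal X}$" are the sections over $V$:
$$B_k=\bigoplus_{n\in\mathbb Z}H^0(S,kK_S+nH). $$
(In Section 8 this is proved in a more general situation.) Now the two families.

*First family.* $S=\mathbb P^2$, $H=\mathcal O(2)$, $C$ a smooth conic. Then $H|_C$ has degree $4$ on $C\cong\mathbb P^1$ and $H^1(\mathbb P^2,\mathcal O(2n-2))=0$, so $R/tR=A$. Here $R$ is the ring of even polynomials in three variables, so $\mathcal X=\mathbb C^3/\{\pm1\}$. We have $B_{k,n}=H^0(\mathbb P^2,\mathcal O(2n-3k))$. For $k=2l$ this is $R_{n-3l}$, so $B_{2l}$ is free of rank one over $R$, and $B_{2l+1}=B_1\cdot B_{2l}$. Thus $2K_{\mathcal X}$ is Cartier, and $\bigoplus_kB_k$ is generated over $R$ by $B_1$ and $B_2$.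

*Second family.* $S=\mathbb P^1\times\mathbb P^1$, $H=\mathcal O(1,2)$, and $C=\{s_0q_0(u)+s_1q_1(u)=0\}$ with binary quadrics $q_0,q_1$ without common zero. Then $C$ is the graph of a degree-two map, so $C\cong\mathbb P^1$. We have $H\cdot C=H^2=4$, and $H^1(\mathcal O(n-1,2n-2))=0$ for $n\ge1$ by Künneth. Again $R/tR=A$, so this is the same singularity $X$. Now $B_{k,n}=H^0(\mathcal O(n-2k,2n-2k))$, or with $n=2k+i$,
$$B_{k}=\bigoplus_{i\ge0}H^0(\mathbb P^1\times\mathbb P^1,\mathcal O(i,2i+2k)).$$
As an $R$-module $B_k$ is generated by its part with $i=0$, and it needs all $2k+1$ elements of a basis of $H^0(\mathcal O(0,2k))$. For $k\ge1$ this is never one generator, so no multiple of $K_{\mathcal X}$ is Cartier. Still, $\bigoplus_kB_k$ is generated over $R$ by $B_1=\bigoplus_i H^0(\mathcal O(i,2i+2))$, since multiplication maps $H^0(\mathcal O(0,2))^{\otimes k}\to H^0(\mathcal O(0,2k))$ are onto.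

So $K_{\mathcal X}$ can be far from $\mathbb Q$-Cartier, and yet in both families the algebra $\bigoplus_kB_k$ of all pluricanonical forms is finitely generated. Is this always so when the special fiber is a rational surface singularity?

## 2. Smoothings, divisorial sheaves, and Kollár's conjecture

**Definition (rational singularity).** A normal surface germ $(X,x)$ is *rational* if $R^1\pi_*\mathcal O_{\tilde X}=0$ for a resolution $\pi:\tilde X\to X$ (equivalently, for every resolution).

For example, the $A_{N-1}$-point $zw=T^N$ is rational.

**Definition (smoothing).** Let $(X,x)$ be a rational surface singularity. A *smoothing* of $X$ is a flat morphism $f:\mathcal X\to\Delta$ from a three-dimensional complex analytic germ $(\mathcal X,x)$ onto a smooth curve germ $(\Delta,0)$, with $f^{-1}(0)\cong X$ and smooth general fibers.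

The total space $\mathcal X$ is then normal, with isolated singularity at $x$.

**Definition (divisorial sheaf).** For $k\ge0$, $\mathcal O_{\mathcal X}(kK_{\mathcal X})$ is the reflexive sheaf $(\omega_{\mathcal X}^{\otimes k})^{\vee\vee}$ of rank one.

We use two facts about reflexive sheaves on a normal space. Sections extend uniquely over closed subsets of codimension $\ge2$, and dualizing commutes with flat base change for finitely presented modules. In the two families above, $\Gamma(\mathcal X,\mathcal O_{\mathcal X}(kK_{\mathcal X}))=B_k$. In the second one this sheaf is not invertible at the vertex for any $k\ge 1$. No ($\mathbb Q$-)Cartier hypothesis on $K_{\mathcal X}$ is made.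

**Conjecture (Kollár).** Let $\mathcal X$ be a smoothing of a rational surface singularity $X$. Then the canonical algebra $\bigoplus_{k=0}^\infty\mathcal O_{\mathcal X}(k\cdot K_{\mathcal X})$ is finitely generated as a graded $\mathcal O_{\mathcal X}$-algebra (equivalently, over the local ring $\mathcal O_{\mathcal X,x}$).

The problem is taken from "On the canonical algebra of smoothings of sandwiched singularities." Among the known special cases: the conjecture holds for smoothings over the Artin component, where the smoothings are induced by deformations of the rational double point resolution, in particular for rational double and triple points; and it holds for smoothings of quotient surface singularities, as we just saw for $\mathbb C^2/\mu_4$ in two instances. In general it is false.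

**Theorem A.** Let $Z\subset\mathbb P^2$ be a smooth cubic with group law whose origin $O$ is a flex. Let $a\ge10$, $g>a$ be integers, $G\subset Z$ a subgroup of order $g$, $G_0\subset G$ a subset with $a$ elements, and $\alpha\in Z$ a non-torsion point. From these data one constructs a smoothing $t:(\mathcal X,x)\to(\mathbb C,0)$ of a rational surface singularity $X$ such that $\bigoplus_{k\ge0}\mathcal O_{\mathcal X}(kK_{\mathcal X})$ is not a finitely generated $\mathcal O_{\mathcal X,x}$-algebra. More precisely, for no $m\ge1$ is $\bigoplus_{k\ge0}\mathcal O_{\mathcal X}(kmK_{\mathcal X})$ finitely generated.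

Such data exist. As a group $Z\cong(\mathbb R/\mathbb Z)^2$, so there is a subgroup of order $11$, and we may take $a=10$, $g=11$. Torsion points are countable, so $\alpha$ exists. Hence Theorem A disproves the conjecture.

## 3. Cones over smooth surfaces always give finite generation

The examples of Section 1 suggest looking for a counterexample among cones over a smooth rational surface with a rational hyperplane section. This cannot succeed.

**Observation 3.1.** Let $S$ be a smooth projective rational surface and $C\subset S$ an ample smooth rational curve. Then $\bigoplus_{k\ge0,\,n\in\mathbb Z}H^0(S,kK_S+nC)$ is a finitely generated $\mathbb C$-algebra.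

*Proof.* Put $e=C^2$ and $R=\bigoplus_{n\ge0}H^0(S,nC)$, with $t\in R_1$ defining $C$. From $0\to\mathcal O((n-1)C)\to\mathcal O(nC)\to\mathcal O_{\mathbb P^1}(ne)\to0$ and $H^1(\mathcal O_S)=0$ we get by induction $H^1(S,nC)=0$ for $n\ge0$, and $R/tR\cong\bigoplus_nH^0(\mathbb P^1,\mathcal O(ne))$. This quotient is generated in degree $1$, hence so is $R$. As $C$ is ample, $S=\operatorname{Proj}R$ is embedded by $|C|$ in $\mathbb P^{e+1}$ (note $h^0(C)=1+(e+1)$) as a nondegenerate surface of degree $e$. By the classification of surfaces of minimal degree, $S$ is $\mathbb P^2$, the Veronese surface, or a smooth rational normal scroll, that is, a Hirzebruch surface. All of these are toric.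

On a smooth projective toric surface the Cox ring is a polynomial ring $\mathbb C[x_1,\dots,x_r]$ graded by $\operatorname{Cl}(S)$, and $H^0(S,D')$ has as basis the monomials of degree $[D']$. So our algebra is the semigroup algebra of
$$\{(e,k,n)\in\mathbb N^r\times\mathbb N\times\mathbb Z:\ \deg x^e=kK_S+nC\}.$$
These are the lattice points of a rational polyhedral cone ($\operatorname{Cl}(S)$ is torsion-free), and by Gordan's lemma they form a finitely generated monoid. $\square$

So an ample smooth rational curve on a *smooth* rational surface forces $S$ to be too simple. The curve $C$ must stay rational, because the special fiber must be a rational singularity. Hence $S$ has to become singular, with $C$ passing through the singular points.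

## 4. A nef and big divisor all of whose sections vanish along a cubic

What could make a section ring infinitely generated? Here are the two halves of the mechanism. For a nonzero section $\sigma$ of a line bundle on a smooth irreducible surface and an irreducible curve $Z'$, $\operatorname{ord}_{Z'}(\sigma)$ is its vanishing order.

**Lemma 4.1.** Let $W$ be a smooth irreducible surface, $D$ a divisor on it, and $Z'\subset W$ an irreducible complete curve such that $\mathcal O_{Z'}(lD)$ has no nonzero section for any $l\ge1$. Suppose $H^0(W,\mathcal O)=\mathbb C$ and that $\mathcal A=\bigoplus_{l\ge0}H^0(W,lD)$ is a finitely generated $\mathbb C$-algebra. Then there is $\lambda\ge1$ with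
$$\operatorname{ord}_{Z'}(\sigma)\ge l/\lambda\qquad\text{for all }l\ge 1\text{ and }0\ne\sigma\in\mathcal A_l .\tag{1}$$

*Proof.* As $\mathcal A_0=\mathbb C$, there are finitely many homogeneous generators of positive degree. Let $\lambda$ bound their degrees. Restricted to $Z'$ each generator is a section of some $\mathcal O_{Z'}(lD)$ with $l\ge1$, hence zero, so each vanishes along $Z'$. A monomial of degree $l$ has at least $l/\lambda$ factors, so it vanishes to order at least $l/\lambda$. So does any nonzero sum of such monomials. $\square$

**Lemma 4.2.** Let $S'$ be a smooth projective surface, $Q$ a nef and big divisor, and $Z'$ an irreducible curve. There are integers $e\ge1$, $\gamma\ge0$ such that for all $i\ge e$ and $m\ge1$ there are $j\ge1$ divisible by $m$ and a section of $jiQ$ whose order along $Z'$ is exactly $j\gamma$.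

*Proof.* Kodaira's lemma gives $e\ge1$ with $eQ\sim A_0+F$, $A_0$ ample and $F$ effective. Let $\gamma=\operatorname{mult}_{Z'}F$. For $i\ge e$ the divisor $(i-e)Q+A_0$ is nef plus ample, hence ample. Choose $j$ divisible by $m$ such that $j((i-e)Q+A_0)$ is very ample. It has a section not vanishing identically on $Z'$. Multiply it by the section defining $jF$: we get a section of $j((i-e)Q+A_0+F)\sim jiQ$ of order $j\gamma$ along $Z'$. $\square$

Note that $\gamma$ does not depend on $i$, so the order divided by the degree tends to zero. That contradicts (1).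

**Example 4.3.** Let $Z$ be a smooth cubic with a flex as origin $O$. Recall that a divisor $\sum n_pp$ of degree $0$ on $Z$ is trivial if and only if $\sum n_pp=0$ in the group, and a line cuts out a divisor equivalent to $3O$. Let $p_1,\dots,p_{10}\in Z$ be distinct with $\sum p_i$ non-torsion. Blow them up, with exceptional curves $E_i$ and pulled-back line class $H$. The strict transform is $Z'\sim3H-\sum E_i$. Put $Q=10H-3\sum E_i$. Then $3Q\sim10Z'+\sum E_i$ is effective, and $Q\cdot Z'=30-30=0$, $Q\cdot E_i=3$. An effective class that is nonnegative on each of its components is nonnegative on every curve, so $Q$ is nef. Since $Q^2=100-90=10>0$, it is big. The bundle $\mathcal O_{Z'}(Q)$ has degree $0$ and corresponds to the point $-3\sum p_i$, which is non-torsion, so no $\mathcal O_{Z'}(lQ)$, $l\ge1$, has a nonzero section. If $\bigoplus_l H^0(lQ)$ were finitely generated, Lemmas 4.1 and 4.2 (with $m=1$) would give $ji/\lambda\le j\gamma$, so $i\le\lambda\gamma$ for all $i\ge e$, which is absurd.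

Can this $Q$ be a piece of a canonical algebra? With $C$ a line, so $C\sim H$, and $K=-3H+\sum E_i$, we get $Q\sim-3K+C$. The coefficient of $K$ has the wrong sign, since only $k\ge0$ occurs in the canonical algebra. And with the right sign nothing happens on the blow-up $S'$ of points of $\mathbb P^2$: for $k\ge0$,
$$kK_{S'}+nC\sim(n-3k)H+k\sum E_p,\qquad H^0\big(S',bH+k\textstyle\sum E_p\big)=H^0(\mathbb P^2,\mathcal O(b)),$$
so the exceptional curves with positive coefficients are fixed and the total ring $\bigoplus_{k\ge0,n}H^0(S',kK_{S'}+nC)$ is a semigroup algebra on $\mathbb P^2$, finitely generated by Gordan's lemma as in Section 3.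

One more move solves both difficulties, the sign here and the singularities demanded by Section 3. Blow up so many points on lines $L_j$ that the strict transforms $L_j'$ become disjoint negative curves, and then contract them. On the complement of the $L_j'$ the class $\sum L_j'\sim dH-\sum\mu_pE_p$ becomes trivial ($\mu_p$ being the number of lines through $p$), so multiples of it may be added at will. At points with large $\mu_p$ this turns the positive coefficient of $E_p$ into a negative one. After the contraction the image of the line $C$ passes through the new singular points, and it supports an ample divisor although $C\cong\mathbb P^1$.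

## 5. The graded ring of a line configuration

**Data.** Distinct lines $L_1,\dots,L_d\subset\mathbb P^2$ ($d\ge1$) and a finite set $\mathcal P\subset\mathbb P^2$ such that

* (a) $L_i\cap L_j\subset\mathcal P$ for $i\ne j$;
* (b) every $p\in\mathcal P$ lies on $\mu_p\ge1$ of the lines;
* (c) $m_j:=|L_j\cap\mathcal P|\ge3$.

Put $N_j=m_j-1\ge2$ and $\nu=\operatorname{lcm}(N_j)$. Let $S'\to\mathbb P^2$ be the blow-up of $\mathcal P$, with exceptional curves $E_p$, $E=\sum_pE_p$, line class $H$, and strict transforms $L_j'\sim H-\sum_{p\in L_j}E_p$. By (a) the $L_j'$ are pairwise disjoint, each is a $\mathbb P^1$, and $L_j'^2=1-m_j=-N_j$. Let $C$ be a line with $C\cap\mathcal P=\emptyset$, viewed as a curve of class $H$ in $S'$. It meets $L_j'$ transversally in one point $q_j$, and the $q_j$ are distinct by (a). Put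
$$S^\circ=S'\setminus\bigcup_jL_j',\qquad U=S^\circ\setminus C,\qquad R=\bigoplus_{n\in\mathbb Z}R_n,\quad R_n=H^0(S^\circ,\mathcal O(nC)),$$
and let $t\in R_1$ be the canonical section of $\mathcal O(C)$. Finally put
$$M_n=nC+\sum_j\lfloor n/N_j\rfloor L_j'\quad(n\in\mathbb Z),\qquad\text{so that } M_{n+i\nu}=M_n+iM_\nu .$$
The divisor $M_n$ is the round-down of $n\big(C+\sum\frac1{N_j}L_j'\big)$, and $C+\sum\frac1{N_j}L'_j$ has degree $1-1=0$ on every $L'_i$: it is the "pull-back of $C$" from the surface where the $L_j'$ are contracted.

**Step 5.1: sections over $S^\circ$ are sections over $S'$.** This step turns $R_n$ into a finite-dimensional space on a projective surface. We claim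
$$R_n=H^0(S',M_n),\qquad R_n=0\text{ for }n<0,\qquad R_0=\mathbb C.\tag{2}$$
A section of $\mathcal O(nC)$ over $S^\circ$ has at most poles along the $L_i'$, so $R_n$ is the union of the spaces $H^0(S',nC+\sum a_iL_i')$. If $a_j>n/N_j$, then $(nC+\sum a_iL_i')\cdot L_j'=n-a_jN_j<0$, so the section vanishes along $L_j'$ and $a_j$ can be lowered by $1$. Repeating, we may take $a_j\le\lfloor n/N_j\rfloor$ for all $j$. This proves the first claim. For $n<0$ we have $M_n\cdot H=n+\sum\lfloor n/N_j\rfloor<0$ with $H$ nef, so there are no sections. And $R_0=H^0(S',\mathcal O)=\mathbb C$.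

**Example 5.2.** Take one line $L_1=\{y=0\}$, $C=\{t=0\}$, and three points $(a_i:0:1)$ on $L_1$ in coordinates $(x:y:t)$, with distinct $a_i$. So $d=1$ and $N_1=\nu=2$. Then $R_1=H^0(S',C)=\langle x,y,t\rangle$. Put $f=\prod_i(x-a_it)$. We have $M_2=2C+L_1'\sim3H-E_1-E_2-E_3$, so $R_2$ consists of the cubics through the three points divided by $y$. That is, it consists of the quadrics together with one new element $w=f/y$. So there is a map $\mathbb C[x,y,t,w]/(yw-f)\to R$. Let us anticipate the description of $R/tR$ in Step 5.3 below. Choose a coordinate $u=y/x$ on $C$, so $q_1$ is $u=0$ and $c_0=\infty$. Then $R/tR$ has in degree $n$ the functions with poles of order $\le n$ at $\infty$ and $\le\lfloor n/2\rfloor$ at $0$, times $T^n$. It is generated by $T,uT,u^{-1}T^2$, which are the images of $x,y,w$, with relation $(uT)(u^{-1}T^2)=T^3$. So $R$ is generated by $t,x,y,w$. As source and target of the map are domains of dimension $3$, it is an isomorphism: $\mathcal X$ is $yw=\prod(x-a_it)$, a smoothing of the $A_2$-singularity $yw=x^3$.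

**Step 5.3: the quotient $R/tR$.** The purpose is to see the special fiber as a graded ring on $\mathbb P^1$. Let $n\ge1$ and $M'=M_{n-1}+\sum_{N_j\mid n}L_j'$. Since $\lfloor n/N_j\rfloor$ exceeds $\lfloor(n-1)/N_j\rfloor$ by $1$ exactly when $N_j\mid n$, we have $M_n=M'+C$. For $N_j\mid n$, $\deg M'|_{L_j'}=(n-1)-\frac n{N_j}N_j=-1$. So
$$0\to\mathcal O(M_{n-1})\to\mathcal O(M')\to\bigoplus_{N_j\mid n}\mathcal O_{L_j'}(-1)\to0$$
gives $H^i(M')=H^i(M_{n-1})$ for all $i$, because $\mathcal O_{\mathbb P^1}(-1)$ has no cohomology. In the sequence
$$0\to\mathcal O(M')\xrightarrow{\ t\ }\mathcal O(M_n)\to\mathcal O_C(M_n)\to0$$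
we have $\deg M_n|_C=n+\sum_j\lfloor n/N_j\rfloor\ge0$, so $H^1(\mathcal O_C(M_n))=0$. Starting from $H^1(M_0)=H^1(\mathcal O_{S'})=0$, induction gives $H^1(M_n)=0$ for all $n\ge0$, and exact sequences
$$0\to R_{n-1}\xrightarrow{\ t\ }R_n\to H^0(C,\mathcal O_C(M_n))\to0\qquad(n\ge1).\tag{3}$$
The last map is restriction of sections, and restriction from $S^\circ$ to $C\setminus\{q_j\}$ is a ring homomorphism $R\to\bigoplus_{n\ge0}H^0(C\setminus\{q_j\},\mathcal O(nC)|_C)$. By (3) its kernel is $tR$ and its image in degree $n$ is $H^0(C,\mathcal O_C(M_n))$ (for $n=0$ both statements are clear). Fix $c_0\in C$ different from all $q_j$. As $\mathcal O(C)|_C$ has degree $C^2=1$, there is an isomorphism $\theta:\mathcal O_{S'}(C)|_C\cong\mathcal O_{\mathbb P^1}(c_0)$. Applying $\theta^n$ in degree $n$ gives a ring isomorphism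
$$R/tR\cong A:=\bigoplus_{n\ge0}H^0(\mathbb P^1,\lfloor n\Delta\rfloor)T^n,\qquad\Delta=c_0+\sum_j\frac1{N_j}q_j,\tag{4}$$
where $\lfloor n\Delta\rfloor=nc_0+\sum_j\lfloor n/N_j\rfloor q_j$.

## 6. The special fiber is a rational singularity

We show that $A$ is a finitely generated normal domain of dimension $2$, and that $\operatorname{Spec}A$ is smooth outside the vertex $v$ (the point of $A_+$), where it has a rational singularity.

**Step 6.1: finite generation and dimension.** The divisor $\nu\Delta$ is integral of degree $\delta>0$. So $A^{(\nu)}=\bigoplus_iA_{i\nu}\cong\bigoplus_iH^0(\mathbb P^1,\mathcal O(i\delta))$ is a Veronese subring of $\mathbb C[x,y]$, finitely generated of dimension $2$. For $0\le r<\nu$ we have $\lfloor(r+i\nu)\Delta\rfloor=\lfloor r\Delta\rfloor+i\nu\Delta$ with $\deg\lfloor r\Delta\rfloor\ge0$. Since $H^0(\mathcal O(b))\otimes H^0(\mathcal O(c))\to H^0(\mathcal O(b+c))$ is onto for $b,c\ge0$, $A$ is generated as an $A^{(\nu)}$-module by $\bigoplus_{r<\nu}A_r$, so it is finite over $A^{(\nu)}$. Hence $A$ is a finitely generated algebra and $\dim A=2$.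

**Step 6.2: a partial resolution $Y$.** We need a space where the singularities are visible. Let $\mathcal A_n=\mathcal O(\lfloor n\Delta\rfloor)T^n$, $\mathcal A=\bigoplus_{n\ge0}\mathcal A_n$ and $Y=\operatorname{Spec}_{\mathbb P^1}\mathcal A$. Away from the $q_j$, $Y$ is a line bundle. Near $q_j$, with local coordinate $z$ and $N=N_j$, the algebra is $\bigoplus_nz^{-\lfloor n/N\rfloor}\mathcal O\,T^n$. It is generated by $T$ and $w=z^{-1}T^N$, because $z^{-q}T^{qN+r}=w^qT^r$. The surjection $\mathcal O[T,w]/(zw-T^N)\to\mathcal A$ sends the $\mathcal O$-basis $w^qT^r$ $(q\ge0,\ 0\le r<N)$ to an $\mathcal O$-basis, so it is an isomorphism. Thus over $q_j$ the surface $Y$ has exactly one singular point, $z=w=T=0$, of type $A_{N_j-1}$. It lies on the zero section $P_0$, defined by $\mathcal A_+$. So $Y$ is normal and integral, smooth off $P_0$, and $A=H^0(Y,\mathcal O_Y)$ is a normal domain.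

**Step 6.3: $f:Y\to\operatorname{Spec}A$ is projective, an isomorphism over $\operatorname{Spec}A\setminus v$, and $f^{-1}(v)=P_0$.** This makes $Y$ a partial resolution of the vertex. Every $\lfloor n\Delta\rfloor$ has degree $\ge0$, hence is globally generated. So $\mathcal O_{\mathbb P^1}\otimes A\to\mathcal A$ is surjective and $Y$ is closed in $\mathbb P^1\times\operatorname{Spec}A$. This gives projectivity.

Let $0\ne h\in H^0(\mathbb P^1,i\nu\Delta)$, $i\ge1$, and $\eta=hT^{i\nu}\in A$. Locally $\eta=u\cdot\epsilon T^{i\nu}$ with $\epsilon$ a generator of $\mathcal O(i\nu\Delta)$ and $u$ a function on $\mathbb P^1$. So $\eta\ne0$ at a point of $Y$ only if the point lies over $\mathbb P^1_h=\{h\ne0\}$, which is affine since $\deg i\nu\Delta>0$. Hence $f^{-1}(D(\eta))$ is the principal open subset defined by $\eta$ in the affine scheme $Y|_{\mathbb P^1_h}$. Its ring has degree-$n$ part, for $n\in\mathbb Z$,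
$$\bigcup_eh^{-e}H^0(\mathbb P^1_h,\lfloor n\Delta\rfloor+ei\nu\Delta)=H^0(\mathbb P^1_h,\lfloor n\Delta\rfloor),$$
because $h$ generates $\mathcal O(i\nu\Delta)$ over $\mathbb P^1_h$. The degree-$n$ part of $A[1/\eta]$ is $\bigcup_eh^{-e}H^0(\mathbb P^1,\lfloor n\Delta\rfloor+ei\nu\Delta)$. This is the same space, since a section over $\mathbb P^1_h$ extends after multiplication by a power of $h$. So $f$ is an isomorphism over $D(\eta)$. The sets $D(\eta)$ cover $\operatorname{Spec}A\setminus v$, because the $\nu$-th power of a homogeneous element of $A_+$ lies in $A^{(\nu)}_+$.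

Now take a point of $Y$ over $v$. All $\eta$ vanish there. As $\nu\Delta$ is globally generated, a local generator $\epsilon T^\nu$ of $\mathcal A_\nu$ vanishes there. If $b$ is a local section of $\mathcal A_n$, $n\ge1$, then $b^\nu\in\mathcal A_{n\nu}=\mathcal O\cdot(\epsilon T^\nu)^n$, so $b$ vanishes there too. Thus the point is on $P_0$. Conversely $A_+$ maps into $\mathcal A_+$, so $f(P_0)=v$. Hence $\operatorname{Spec}A\setminus v\cong Y\setminus P_0$ is smooth.

**Step 6.4: rationality.** Since $Y\to\mathbb P^1$ is affine, $H^1(Y,\mathcal O_Y)=\bigoplus_nH^1(\mathbb P^1,\lfloor n\Delta\rfloor)=0$, all degrees being $\ge0$. Let $\rho:\tilde Y\to Y$ be the minimal resolution. $A_{N-1}$-points are rational, so $R\rho_*\mathcal O_{\tilde Y}=\mathcal O_Y$ and $H^1(\tilde Y,\mathcal O_{\tilde Y})=0$. As $f\rho:\tilde Y\to\operatorname{Spec}A$ is a resolution and $\operatorname{Spec}A$ is affine, $R^1(f\rho)_*\mathcal O_{\tilde Y}=0$. For the analytic germ we compare stalks at $v$. The algebraic and the analytic stalk of $R^1(f\rho)_*\mathcal O$ are finite modules, and by the theorem on formal functions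 (in its algebraic and analytic versions) their completions are both $\varprojlim H^1$ over the infinitesimal neighborhoods of the fiber. These neighborhoods are projective schemes, so by GAGA the two limits agree. The algebraic one is $0$, so the analytic stalk has zero completion and is $0$. Hence $(\operatorname{Spec}A,v)$ is a rational surface singularity.

## 7. The contracted surface and the smoothing

**Step 7.1: $M_\nu$ is base point free.** This will let us contract. We have $M_\nu=\nu C+\sum_j\frac\nu{N_j}L_j'$, and the section $t^\nu\in R_\nu=H^0(S',M_\nu)$ has divisor exactly $M_\nu$. So base points lie on $C\cup\bigcup L_j'$. By (3), $R_\nu\to H^0(C,\mathcal O_C(M_\nu))$ is onto, and $\mathcal O_C(M_\nu)$ is globally generated, so there are none on $C$. On $L_j'$ the degree of $M_\nu$ is $\nu-\frac\nu{N_j}N_j=0$, so $M_\nu|_{L_j'}$ is trivial. A section that is nonzero at $q_j\in C\cap L_j'$ therefore has no zero on $L_j'$.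

**Step 7.2: contraction of the lines.** We determine the irreducible curves $\Gamma$ with $M_\nu\cdot\Gamma=0$. The $L_j'$ are among them. For any other $\Gamma$, all terms of $M_\nu\cdot\Gamma=\nu H\cdot\Gamma+\sum\frac\nu{N_j}L_j'\cdot\Gamma$ are $\ge0$. If the sum is $0$, then $H\cdot\Gamma=0$, so $\Gamma=E_p$ for some $p$, but $E_p\cdot L_j'=1$ for some $j$ by (b), a contradiction. Moreover $M_\nu^2=\nu M_\nu\cdot C>0$. So Stein factorization gives a birational morphism $\varphi:S'\to S$ with connected fibers, $S$ normal projective, $M_\nu=\varphi^*\mathcal L$ with $\mathcal L$ ample, contracting exactly the disjoint curves $L_j'$, to distinct points $s_j$. By Zariski's main theorem $S\setminus\{s_j\}\cong S^\circ$. As $M_{i\nu}=iM_\nu$ and $\varphi_*\mathcal O_{S'}=\mathcal O_S$,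
$$R_{i\nu}=H^0(S,\mathcal L^i).\tag{5}$$
The zero set of $t^\nu\in H^0(S,\mathcal L)$ is $\varphi(C\cup\bigcup L_j')$. It contains all $s_j$, and its complement is $U$. Hence $U$ is affine.

**Step 7.3: $R$ is a finitely generated normal domain of dimension $3$.** $R$ is a domain because $S^\circ$ is integral. By induction on degree it is generated by $t$ and lifts of homogeneous generators of $A$. It is normal, being the ring of global functions of the smooth integral scheme $\operatorname{Spec}_{S^\circ}\bigoplus_{n\ge0}\mathcal O(nC)$. As $t$ is a nonzero non-unit of a finitely generated domain and $\dim R/tR=2$, we get $\dim R=3$.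

**Step 7.4: the smoothing.** Since a section over $U$ extends to $S^\circ$ after multiplication by a power of $t$,
$$R[t^{-1}]_n=\bigcup_et^{-e}R_{n+e}=H^0(U,\mathcal O(nC))=\mathcal O(U)t^n,\qquad R[t^{-1}]=\mathcal O(U)[t,t^{-1}],$$
with $U$ smooth and affine. Let $\mathcal X=\operatorname{Spec}R$, with vertex $x$ given by $R_+$. The map $t:\mathcal X\to\mathbb A^1$ is flat, because $R$ is torsion-free over $\mathbb C[t]$. Its fiber over $0$ is $\operatorname{Spec}A$. It is a smooth morphism outside $x$: over $t\ne0$ it is the projection $U\times\mathbb G_m\to\mathbb G_m$, and at points of $\{t=0\}\setminus x$ it is flat with smooth fiber. So the germ of $t$ at $x$ is a smoothing of the rational surface singularity $X=(\operatorname{Spec}A,v)$.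

## 8. The canonical algebra as a bigraded ring

Let $p:V=\operatorname{Spec}_{S^\circ}\bigoplus_{n\in\mathbb Z}\mathcal O(nC)\to S^\circ$, a principal $\mathbb G_m$-bundle. By (2), $\Gamma(V,\mathcal O_V)=R$, which defines a map $j:V\to\mathcal X$.

**Step 8.1: $j$ is an open immersion and $\mathcal X\setminus V$ has codimension $\ge2$.** We need this in order to compute divisorial sheaves on $V$. Let $0\ne h\in R_{i\nu}=H^0(S,\mathcal L^i)$, $i\ge1$, vanish at all $s_j$. Then $S_h\subset S^\circ$, and $S_h$ is affine since $\mathcal L$ is ample. The function $h$ on $V$ is nonzero exactly over $S_h$, so $j^{-1}(D(h))=p^{-1}(S_h)$, which is affine. Using $M_{n+ei\nu}=M_n+eiM_\nu$ and (2),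
$$R[1/h]_n=\bigcup_eh^{-e}H^0(S',M_n+eiM_\nu)=H^0(\varphi^{-1}(S_h),M_n)=H^0(S_h,\mathcal O(nC)).$$
The second equality is the usual extension of sections after multiplication by a power of $h$; the third holds because $\varphi^{-1}(S_h)$ avoids the $L_j'$. So $j$ is an isomorphism over $D(h)$. By ampleness of $\mathcal L$, for every point of $S^\circ$ there is such an $h$ that does not vanish there. Hence the $p^{-1}(S_h)$ cover $V$, and $j$ is an open immersion with image the union of these $D(h)$. The choice $h=t^\nu$ is allowed, so $\mathcal X\setminus V\subset\{t=0\}$. Now $\{t=0\}=\operatorname{Spec}A$ is an irreducible surface which meets $V$ in the nonempty set $p^{-1}(C\cap S^\circ)$. So $\dim(\mathcal X\setminus V)\le1$.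

**Step 8.2: the bigrading.** $V$ is smooth, and $\omega_V\cong p^*\omega_{S^\circ}$ because $dT/T$ is a well-defined generator of $\Omega^1_{V/S^\circ}$. As $\mathcal X$ is normal and $\mathcal O_{\mathcal X}(kK_{\mathcal X})$ is reflexive, its sections are those over $V$:
$$B_k:=\Gamma(\mathcal X,\mathcal O_{\mathcal X}(kK_{\mathcal X}))=\bigoplus_{n\in\mathbb Z}B_{k,n},\qquad B_{k,n}=H^0(S^\circ,kK_{S'}+nC),\tag{6}$$
compatibly with products. Put $B=\bigoplus_{k\ge0}B_k$ and $B^{(m)}=\bigoplus_{k\ge0}B_{km}$. Each $B_k$ is a finitely generated graded $R$-module and $B_0=R$.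

In Example 5.2, $K_{S'}=-3H+E_1+E_2+E_3\sim-2C-L_1'$, so on $S^\circ$ we have $K_{S'}\sim-2C$ and $B_{k,n}\cong R_{n-2k}$. Each $B_k$ is free of rank one, as it must be for a hypersurface.

**Step 8.3: from the germ to $B$.** The conjecture is about the analytic local ring, while $B$ is algebraic. We show: if $\bigoplus_k\mathcal O_{\mathcal X}(kmK_{\mathcal X})$ is finitely generated over $\mathcal O^{an}:=\mathcal O_{\mathcal X,x}$, then $B^{(m)}$ is a finitely generated $\mathbb C$-algebra. The map $R_{R_+}\to\mathcal O^{an}$ is faithfully flat, and reflexive hulls commute with flat base change, so the stalk of the analytic sheaf $\mathcal O_{\mathcal X}(kK_{\mathcal X})$ at $x$ is $B_k\otimes_R\mathcal O^{an}$. Suppose $\bigoplus_kB_{km}\otimes_R\mathcal O^{an}$ is finitely generated. Then it is generated by its components with $k\le k_0$ for some $k_0$. Let $B'\subset B^{(m)}$ be the $R$-subalgebra generated by the $B_{km}$ with $k\le k_0$. It is finitely generated, because each $B_{km}$ is a finitely generated $R$-module. By the choice of $k_0$, $(B_{km}/B'_{km})\otimes_R\mathcal O^{an}=0$, so $(B_{km}/B'_{km})_{R_+}=0$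 by faithful flatness, for all $k$.

A graded $R$-module $P$ with $P_{R_+}=0$ is zero. Indeed, the annihilator of a nonzero homogeneous element is a proper homogeneous ideal. As $R_0=\mathbb C$ and $R_n=0$ for $n<0$, it is contained in $R_+$, so this element survives in $P_{R_+}$. Therefore $B^{(m)}=B'$ is a finitely generated $R$-algebra, hence a finitely generated $\mathbb C$-algebra.

**Step 8.4: restriction to a line of bidegrees.** This isolates the section ring of a single divisor. Suppose $B^{(m)}$ is a finitely generated $\mathbb C$-algebra. Choose bihomogeneous generators of bidegrees $v_1,\dots,v_s\in\mathbb Z^2$. For a subgroup $\Gamma\subset\mathbb Z^2$ let $\mathcal M=\{e\in\mathbb N^s:\sum e_iv_i\in\Gamma\}$. If $e\le e'$ are in $\mathcal M$, then $e'-e\in\mathcal M$, so $\mathcal M$ is generated by its minimal nonzero elements, which are finite in number by Dickson's lemma. The part of $B^{(m)}$ with bidegrees in $\Gamma$ is spanned by the monomials with exponents in $\mathcal M$. So it is a finitely generated $\mathbb C$-algebra.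

## 9. Lines through three cosets on a cubic

The data $Z,G,G_0,\alpha,a,g$ are as in Theorem A. We want lines that meet $Z$ only in blown-up points (so that $Z$ survives as a complete curve in $S^\circ$) and whose multiplicities at these points are unequal. Let
$$T=T_1\cup T_2\cup T_3,\qquad T_1=\alpha+G_0,\quad T_2=G,\quad T_3=-\alpha+G.$$
The union is disjoint since $\alpha,2\alpha\notin G$. So $N:=|T|=a+2g$.

**Step 9.1: the lines.** For $h\in G_0$, $k\in G$ the points $\alpha+h\in T_1$, $k\in T_2$, $-\alpha-h-k\in T_3$ are distinct and have sum $0$. As $O$ is a flex, they lie on a line $\ell_{h,k}$, which meets $Z$ exactly in these three points, transversally. Each line contains exactly one point of each $T_i$, and $(h,k)$ is determined by its points in $T_1$ and $T_2$. So there are $d=ag$ distinct lines. Let $\mathcal P$ be the union of $T$ and all pairwise intersection points of the lines.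

**Step 9.2: conditions (a), (b), (c) and the multiplicities.** (a) holds by construction, (c) holds because every line contains three points of $T$, and $\mathcal P\cap Z=T$ because the lines meet $Z$ only in $T$. Further:

* $\mu_p=g$ for $p\in T_1$ (any $k\in G$ is possible);
* $\mu_p=a$ for $p\in T_2\cup T_3$ (any $h\in G_0$ is possible; for $p\in T_3$, $k$ is then determined by $h$);
* $\mu_p\le a$ for $p\in\mathcal P\setminus Z$, because each line through $p$ contains exactly one point of $T_1$, only one line joins $p$ to a given point of $T_1$, and $|T_1|=a$.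

The points of $\mathcal P\setminus T$ lie on at least two lines, so (b) holds as well. Let $\mathcal X$ be the smoothing of Section 7 for this configuration.

**Step 9.3: the elliptic curve.** Let $Z'\cong Z$ be the strict transform, $Z'\sim3H-\sum_{p\in T}E_p$. Then $Z'\cdot L_j'=3-3=0$, so $Z'\cap L_j'=\emptyset$: *$Z'$ is a complete curve contained in $S^\circ$*.

Which divisor $kK_{S'}+nC\sim(n-3k)H+kE$ has degree $0$ on $Z'$? Since $E\cdot Z'=N$ and $H\cdot Z'=3$, we need $3(n-3k)+kN=0$. With $k=3$ this gives $n=9-N$. So put
$$D:=3K_{S'}-(N-9)C\ \sim\ 3E-NH.$$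

**Step 9.4: restriction to $Z'$.** This is the hypothesis of Lemma 4.1. We have $D\cdot Z'=3N-3N=0$. As $E_p|_{Z'}=p$ for $p\in T$, $E_p\cap Z'=\emptyset$ for $p\in\mathcal P\setminus T$, and $H|_Z\sim3O$, we get $\mathcal O_{Z'}(D)\cong\mathcal O_Z\big(3\sum_{p\in T}p-3N\,O\big)$. This corresponds to the point
$$3\sum_{p\in T}p=3(a-g)\alpha+\text{torsion},$$
which is non-torsion because $g>a$. Hence for all $l\ge1$ the bundle $\mathcal O_{Z'}(lD)$ is nontrivial of degree $0$ and has no nonzero section.

**Step 9.5: positivity modulo the lines.** This will bound vanishing orders from above. Adding $3\sum_jL_j'\sim3dH-3\sum_p\mu_pE_p$, which is trivial on $S^\circ$, we find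
$$aD+3\sum_jL_j'\sim(3ag-aN)H+\sum_{p\in\mathcal P}3(a-\mu_p)E_p=(g-a)Q+N',\tag{7}$$
$$Q=aH-3\sum_{p\in T_1}E_p,\qquad N'=3\sum_{p\in\mathcal P\setminus Z}(a-\mu_p)E_p\ge0.$$
Indeed $3ag-a(a+2g)=a(g-a)$; for $p\in T_1$ the coefficient is $3(a-g)$; for $p\in T_2\cup T_3$ it is $0$; and $N'$ is effective because $\mu_p\le a$ off $Z$. Clearly $N'$ does not contain $Z'$. For $a=10$ the class $Q$ has the shape of Example 4.3, now with the right sign.

$Q$ is nef and big. We have
$$3Q\sim aZ'+(a-9)\sum_{p\in T_1}E_p+a\sum_{p\in T_2\cup T_3}E_p,$$
which is effective as $a\ge10$. Moreover $Q\cdot Z'=3a-3a=0$, $Q\cdot E_p=3$ for $p\in T_1$, and $Q\cdot E_p=0$ for $p\in T_2\cup T_3$. So $Q$ is nonnegative on every component of an effective divisor equivalent to $3Q$, hence nef. And $Q^2=a^2-9a>0$ since $a\ge10$.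

**Example 9.6.** The formulas can be checked with $a=1$, $g=2$ (too small for the theorem). Let $G=\{O,\tau\}$ and $G_0=\{O\}$. Then $T=\{\alpha;\,O,\tau;\,-\alpha,-\alpha+\tau\}$, and there are two lines, through $\alpha,O,-\alpha$ and through $\alpha,\tau,-\alpha+\tau$. They meet in $\alpha$, so $\mathcal P=T$, $N=5$, $D\sim3E-5H$, and $D+3(L_1'+L_2')\sim H-3E_\alpha=Q$, in agreement with (7). Here $Q^2=-8$: this is where $a\ge10$ is missing. The role of $g>a$ is also visible in the formulas. For $g=a$ both the class $(g-a)Q$ in (7) and the point $3(a-g)\alpha$ in Step 9.4 would disappear.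

## 10. Two incompatible bounds on the vanishing order along the cubic

**Proof of Theorem A.** Suppose that for some $m\ge1$ the algebra $\bigoplus_k\mathcal O_{\mathcal X}(kmK_{\mathcal X})$ is finitely generated over $\mathcal O_{\mathcal X,x}$.

**Step 10.1: the lower bound.** By Steps 8.3 and 8.4, applied to $\Gamma=\mathbb Z\cdot(3m,-(N-9)m)$, and by (6), the algebra
$$\mathcal A=\bigoplus_{l\ge0}\mathcal A_l,\qquad\mathcal A_l=B_{3ml,\,-(N-9)ml}=H^0(S^\circ,lmD),$$
is a finitely generated $\mathbb C$-algebra, with $\mathcal A_0=R_0=\mathbb C$. By Step 9.4, $\mathcal O_{Z'}(lmD)$ has no nonzero section for $l\ge1$. So Lemma 4.1, applied to $S^\circ$, $mD$ and the complete curve $Z'\subset S^\circ$, gives $\lambda\ge1$ with $\operatorname{ord}_{Z'}(\sigma)\ge l/\lambda$ for all $0\ne\sigma\in\mathcal A_l$, $l\ge1$.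

**Step 10.2: the upper bound.** Let $e,\gamma$ be as in Lemma 4.2 for $Q$ and $Z'$ on $S'$. Let $i\ge e$, and take $j\ge1$ divisible by $m$ and a section of $jiQ$ of order $j\gamma$ along $Z'$. Its $(g-a)$-th power times the section defining $jiN'$ is a nonzero section of $ji\big((g-a)Q+N'\big)$ of order $j(g-a)\gamma$ along $Z'$, since $N'$ does not contain $Z'$. By (7) this is a section of $ji\big(aD+3\sum_jL_j'\big)$ on $S'$. Restrict it to $S^\circ$, where the $L_j'$ have been removed. The result is a nonzero element of $H^0(S^\circ,jiaD)=\mathcal A_{jia/m}$ ($m$ divides $j$). Its order along $Z'$ is unchanged because $Z'\subset S^\circ$.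

**Step 10.3: contradiction.** Comparing the bounds,
$$\frac{jia}{m\lambda}\le j(g-a)\gamma,\qquad\text{i.e.}\qquad i\le\frac{m\lambda(g-a)\gamma}{a}\quad\text{for all }i\ge e,$$
which is absurd. $\blacksquare$

Hence Kollár's conjecture is false in general.

## 11. Small modifications, base change, and infinitely many singularities

**Theorem B.** Let $\mathcal X$ be as in Theorem A.

1. There is no proper small modification $\pi:\mathcal X^+\to\mathcal X$ of the germ with $\mathcal X^+$ normal and $K_{\mathcal X^+}$ $\mathbb Q$-Cartier and $\pi$-ample.
2. For every $r\ge1$ the base change $\mathcal X_r=\mathcal X\times_{t=s^r}\Delta$ is again a smoothing of $X$, and no Veronese subalgebra of its canonical algebra is finitely generated.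
3. The conjecture fails for infinitely many $X$, all with reduced fundamental cycle. For fixed $a,g,Z,G,G_0$ it fails for the smoothings attached to all but countably many $\alpha\in Z$.

**Proof of (1).** Suppose $\pi$ exists and $mK_{\mathcal X^+}$ is Cartier and $\pi$-ample. Then $\bigoplus_k\pi_*\mathcal O(kmK_{\mathcal X^+})$ is finitely generated near $x$, by relative ampleness. Since $\pi$ is small, it is an isomorphism outside subsets of codimension $\ge2$ in $\mathcal X^+$ and in $\mathcal X$. Sections of reflexive sheaves on both normal spaces extend over these subsets, so $\pi_*\mathcal O(kmK_{\mathcal X^+})=\mathcal O_{\mathcal X}(kmK_{\mathcal X})$. This contradicts Theorem A.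

**Proof of (2).** *$\mathcal X_r$ is a smoothing of $X$.* Let $R_r=R[s]/(s^r-t)$. It is free of rank $r$ over $R$, and $R_r/sR_r=R/tR=A$. Let $x_r$ be the point over $x$; it is the only one. The map $t$ is smooth off $x$, so its base change $s$ is smooth off $x_r$, and $\mathcal X_r$ is smooth there. Since $A$ is normal of dimension $2$, it has depth $2$ at $v$, and $s$ is a non-zero-divisor, so $R_r$ has depth $3$ at $x_r$. By Serre's criterion $\mathcal X_r$ is normal, and $s$ defines a smoothing of $X$.

*Its canonical algebra.* Off $x_r$, the sheaf $\omega_{\mathcal X_r/\Delta}$ is the pull-back of $\omega_{\mathcal X/\Delta}$, and relative and absolute canonical sheaves are isomorphic because $\omega_\Delta$ is trivial. The module $B_k\otimes_RR_r$ is isomorphic to $B_k^{\oplus r}$ as an $R$-module. As $B_k$ is reflexive, it has depth $\ge2$ at $x$, so $B_k\otimes_RR_r$ has depth $\ge2$ at $x_r$. Off $x_r$ it is invertible. So it is the $k$-th reflexive power of $\omega_{\mathcal X_r}$, and the canonical algebra of $\mathcal X_r$ at $x_r$ is $B\otimes_R\mathcal O_{\mathcal X_r,x_r}$.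

*Descent.* If its $m$-th Veronese subalgebra is finitely generated, it is generated by the components with $k\le k_0$ for some $k_0$. With $B'$ as in Step 8.3, $(B_{km}/B'_{km})\otimes_R\mathcal O_{\mathcal X_r,x_r}=0$ for all $k$. Since $\mathcal O_{\mathcal X_r,x_r}$ is faithfully flat over $\mathcal O_{\mathcal X,x}$, also $(B_{km}/B'_{km})\otimes_R\mathcal O_{\mathcal X,x}=0$. So the $m$-th Veronese subalgebra for $\mathcal X$ is generated by its components with $k\le k_0$, which are finitely generated modules. This contradicts Theorem A.

**Proof of (3).** *The resolution graph of $X$.* We use $Y$, $P_0$ and $\rho:\tilde Y\to Y$ from Section 6. Let $F_{c_0}$ be the fiber of $Y$ over $c_0$ and $F_j=\{z=T=0\}$ the reduced fiber over $q_j$. Consider the global function $T\in A_1$ on $Y$. Near $c_0$, with a local coordinate $z$ there, $z^{-1}T$ is a fiber coordinate, so $T$ vanishes on $P_0$ and $F_{c_0}$, each to order $1$. Near $q_j$, where $zw=T^{N_j}$, $T$ is a uniformizer at the generic points of $F_j$ (where $w$ is a unit) and of $P_0$ (where $z$ is a unit). So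
$$\operatorname{div}(T)=P_0+F_{c_0}+\sum_jF_j.$$
The full fiber over $q_j$ is $\operatorname{div}(z)=N_jF_j$, so $P_0\cdot F_j=\frac1{N_j}$. From $P_0\cdot\operatorname{div}(T)=0$ and $P_0\cdot F_{c_0}=1$ we get $P_0^2=-1-\sum_j\frac1{N_j}$.

Over the $A_{N-1}$-point, $\rho$ has a chain of $(-2)$-curves $\Theta_1,\dots,\Theta_{N-1}$. The point is toric with boundary curves $P_0$ and $F_j$, so the strict transform $\tilde P_0$ meets exactly one end of the chain, say $\Theta_1$, transversally in one point. The coefficient of $\Theta_i$ in $\rho^*P_0$ is $c_i=\frac{N-i}N$: these numbers satisfy $1-2c_1+c_2=0$ and $c_{i-1}-2c_i+c_{i+1}=0$ with $c_N=0$. So $P_0^2=\rho^*P_0\cdot\tilde P_0=\tilde P_0^2+\sum_j\frac{N_j-1}{N_j}$, and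
$$\tilde P_0^2=-1-\sum_j\frac1{N_j}-\sum_j\frac{N_j-1}{N_j}=-(d+1).$$
Thus the exceptional set of $\tilde Y\to\operatorname{Spec}A$ is a central $\mathbb P^1$ of self-intersection $-(d+1)$, with $d$ chains of $N_j-1$ $(-2)$-curves attached by their ends. There are no $(-1)$-curves, so this resolution is minimal. The reduced exceptional cycle has intersection number $-(d+1)+d=-1$ with the central curve, $-1$ with the outer end of each chain, and $0$ with the remaining curves. So it is anti-nef, and the fundamental cycle is reduced.

For the configurations of Section 9 we have $d=ag$, so the central curve has self-intersection $-(ag+1)$. Varying $a$ and $g$ gives infinitely many $X$. For fixed $a,g,Z,G,G_0$, every non-torsion $\alpha$ gives a counterexample, and the torsion points of $Z$ are countable. $\blacksquare$
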